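\title{The metric space of two-dimensional operator spaces is not separable}

\begin{abstract}
We prove that the set $OS_2$ of two-dimensional operator spaces, with the completely bounded distance $\delta_{cb}$, is not separable. Its density character is $2^{\aleph_0}$, and non-separability already occurs in arbitrarily small balls around certain two-dimensional subspaces of $\ell_\infty^p$, $p\ge4$. The proof encodes a tuple $u$ of unitaries in a single operator $T(u)$, in such a way that an almost completely contractive unital map sending $T(u')$ to $T(u)$ produces an approximate intertwiner between $u$ and a representation of $u'$. Property (T) of $SL_3(\mathbb Z)$ then supplies uncountably many tuples for which no such intertwiners exist.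
\end{abstract}

\section{Introduction}\label{sec:intro}

All vector spaces and Hilbert spaces are complex, all maps are complex-linear, and dimension means complex dimension. An \emph{operator space} is a closed subspace $E$ of $B(H)$, the bounded operators on a Hilbert space $H$, together with the norms that the spaces $M_k(E)=M_k\otimes E$ inherit from $M_k(B(H))=B(H^k)$, $k\ge1$. For a linear map $\psi:E\to F$ between operator spaces,
\[
\|\psi\|_{cb}=\sup_{k\ge1}\,\|\mathrm{id}_{M_k}\otimes\psi: M_k(E)\to M_k(F)\| .
\]
For operator spaces $E,F$ of the same finite dimension put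
\[
d_{cb}(E,F)=\inf\{\|\psi\|_{cb}\,\|\psi^{-1}\|_{cb}\;:\;\psi:E\to F\text{ a linear isomorphism}\}
\]
and $\delta_{cb}(E,F)=\log d_{cb}(E,F)$. The spaces $E$ and $F$ are \emph{completely isometric} if $\|\psi\|_{cb}=\|\psi^{-1}\|_{cb}=1$ for some isomorphism $\psi$. Let $OS_n$ be the set of $n$-dimensional operator spaces, completely isometric spaces being identified. With the distance $\delta_{cb}$ it is a complete metric space. For $n\ge3$ it is known that $OS_n$ is not separable, and in particular not compact; the case $n=2$ is left open in \cite{OSSP}. This paper answers the question: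
\begin{quote}
\emph{Is the metric space $(OS_2,\delta_{cb})$ separable?}
\end{quote}

Once a basis is fixed, an $n$-dimensional operator space is a sequence of norms on the spaces $M_k(\mathbb C^n)$, and $d_{cb}(E,F)<\lambda$ says that one isomorphism matches the norms of \emph{all} levels $k$ within a factor $\lambda$. A single level causes no trouble: the norms on a fixed finite-dimensional space form a separable set, being continuous functions on a sphere. The uniformity in $k$ is a condition of $\ell_\infty$ type, and separability depends on how freely the levels can vary. For $n=1$ they cannot vary at all: if $\|e\|=1$ then $\|a\otimes e\|=\|a\|$ for $a\in M_k$, so $OS_1$ is a single point. For $n=2$ the first examples that come to mind all lie in a separable part of $OS_2$.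

\begin{example}\label{ex:normal}
Let $T$ be a normal operator, not a scalar, with spectrum $\Sigma$. For $a,b\in M_k$ we have $\|a\otimes1+b\otimes T\|=\max_{t\in \Sigma}\|a+tb\|$, and $\|b\|\le c\,\|a\otimes1+b\otimes T\|$ with $c$ independent of $k$ (Lemma~\ref{lem:cb}(b)). If $\Sigma'\subset\mathbb Q+i\mathbb Q$ is a finite set at Hausdorff distance at most $r<1/c$ from $\Sigma$, and $T'$ is a diagonal matrix with spectrum $\Sigma'$, then the two maxima differ by at most $r\|b\|$, so $d_{cb}(\operatorname{span}\{1,T\},\operatorname{span}\{1,T'\})\le\frac{1+rc}{1-rc}$. Hence the spaces $\operatorname{span}\{1,T\}$ with $T$ normal lie in the closure of a countable set. This covers the span of any two linearly independent unitaries $u,v$, since multiplication by $u^*$ is a complete isometry onto $\operatorname{span}\{1,u^*v\}$.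
\end{example}

The two-dimensional subspaces of matrix algebras also form a separable set (Lemma~\ref{lem:matrix}). Dimension three has room for $\operatorname{span}\{1,u_1,u_2\}$ with two non-commuting unitaries, while in dimension two a span of unitaries sits in a commutative algebra. One might therefore guess that $OS_2$ is separable. It is not.

\begin{theorem}\label{thm:A}
$(OS_2,\delta_{cb})$ is not separable. More precisely, there are $\eta_0>0$ and spaces $E_\omega=\operatorname{span}\{1,T_\omega\}\in OS_2$, indexed by the nonempty subsets $\omega\subset\mathbb N$, such that for every $F\in OS_2$ and every $\lambda<1+\eta_0$ the set $\{\omega: d_{cb}(E_\omega,F)<\lambda\}$ is finite.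
\end{theorem}

The construction gives more. The \emph{density character} of a metric space is the least cardinality of a dense subset; a set is \emph{uniformly separated} if the distances between its distinct points are bounded below by a positive constant. We regard $\ell_\infty^p$ as the operator space of diagonal matrices in $M_p$, and $\mathbb T$ is the unit circle. An \emph{operator system} is a self-adjoint subspace of $B(H)$ containing $1$. For a finite-dimensional operator space $E$ let
\[
d_{SK}(E)=\inf\{d_{cb}(E,F): F\subset M_k,\ \dim F=\dim E,\ k\ge1\}.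
\]

\begin{theorem}\label{thm:B}
Let $T_\omega$, $E_\omega$ and $\eta_0$ be those constructed in Section~\ref{sec:family} for the proof of Theorem~\ref{thm:A}.
\begin{enumerate}
\item[(1)] For every $n\ge2$, $OS_n$ has density character exactly $2^{\aleph_0}$ and contains a uniformly separated set of cardinality $2^{\aleph_0}$. Hence $OS_n$ is separable if and only if $n=1$.
\item[(2)] Let $p\ge4$ and let $z_0,\dots,z_{p-1}$ be distinct points of $\mathbb T$ with $z_i+z_j\ne0$ for all $i,j$. Then every ball of positive radius in $OS_2$ centered at $E_0=\operatorname{span}\{1,(z_k)_k\}\subset\ell_\infty^p$ is non-separable.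
\item[(3)] $d_{SK}(E_\omega)\ge1+\eta_0$ for all but countably many $\omega$. So there are two-dimensional operator spaces that are not limits of subspaces of matrix algebras.
\item[(4)] The three-dimensional operator systems $\operatorname{span}\{1,T_\omega,T_\omega^*\}$ form a non-separable subset of $OS_3$.
\end{enumerate}
\end{theorem}

The proof has three independent parts. Sections~\ref{sec:mechanism}--\ref{sec:rigidity} attach to a tuple $u$ of unitaries an operator $T(u)$ and show that $\operatorname{span}\{1,T(u)\}$ remembers $u$ in a quantitative sense. Section~\ref{sec:family} feeds in tuples coming from finite-dimensional representations of $SL_3(\mathbb Z)$ and uses property (T) to bound from below the cb-norm of the maps $1\mapsto1$, $T_\omega\mapsto T_{\omega'}$. Section~\ref{sec:finite} passes from these particular maps to the infimum over all isomorphisms by a compactness argument. Section~\ref{sec:complements} proves Theorem~\ref{thm:B}.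

\section{Tools from operator space theory}\label{sec:tools}

We write $\operatorname{Re}x=(x+x^*)/2$ and $|x|^2=x^*x$, so that $\||x|^2\|=\|x\|^2$. A map is \emph{completely contractive} if its cb-norm is at most $1$.

\begin{lemma}\label{lem:cb}
Let $E\subset B(H)$ and $F$ be operator spaces.
\begin{enumerate}
\item[(a)] $*$-homomorphisms between $C^*$-algebras and compressions $x\mapsto W^*xW$ with $\|W\|\le1$ are completely contractive.
\item[(b)] If $f$ is a bounded functional on $E$ and $y\in F$, the map $x\mapsto f(x)y$ has cb-norm $\|f\|\|y\|$. Consequently, if $E$ has a basis $x_1,\dots,x_n$ whose coordinate functionals have norm at most $c$, and $\psi_1,\psi_2:E\to F$ satisfy $\|\psi_1(x_l)-\psi_2(x_l)\|\le r$ for all $l$, then $\|\psi_1-\psi_2\|_{cb}\le ncr$.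
\item[(c)] If $\dim E<\infty$, $\iota:E\to B(H)$ is the inclusion and $\|\psi-\iota\|_{cb}\le s<1$, then $\psi$ is injective and $d_{cb}(E,\psi(E))\le\frac{1+s}{1-s}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Tensoring with $\mathrm{id}_{M_k}$ gives again a $*$-homomorphism, which is contractive, or the compression by $1\otimes W$.

(b) For $x=[x_{ij}]\in M_k(E)$ and unit vectors $\xi,\xi'\in\mathbb C^k$,
\[
|\langle[f(x_{ij})]\xi,\xi'\rangle|=\Bigl|f\Bigl(\sum_{i,j}\overline{\xi'_i}\,x_{ij}\,\xi_j\Bigr)\Bigr|\le\|f\|\,\|x\| ,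
\]
so $\|[f(x_{ij})]\otimes y\|\le\|f\|\|x\|\|y\|$; the level $k=1$ gives equality of the norms. The difference $\psi_1-\psi_2$ is the sum of the $n$ maps $x\mapsto f_l(x)(\psi_1(x_l)-\psi_2(x_l))$, with $f_l$ the coordinate functionals.

(c) For $x\in M_k(E)$ the norm of $(\mathrm{id}\otimes\psi)(x)$ lies between $(1-s)\|x\|$ and $(1+s)\|x\|$.
\end{proof}

\begin{lemma}\label{lem:matrix}
The set $\mathcal S\subset OS_2$ of two-dimensional subspaces of the algebras $M_k$, $k\ge1$, has a countable dense subset $\mathcal S_0$.
\end{lemma}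

\begin{proof}
Let $\mathcal S_0$ consist of the spaces with a basis of matrices with entries in $\mathbb Q+i\mathbb Q$. Given $F\subset M_k$ with basis $x_1,x_2$ and coordinate functionals of norm at most $c$, choose such matrices $x_l'$ with $\|x_l-x_l'\|\le r<\frac1{2c}$. By Lemma~\ref{lem:cb}(b),(c), $x_1',x_2'$ are independent and $d_{cb}(F,\operatorname{span}\{x_1',x_2'\})\le\frac{1+2cr}{1-2cr}$.
\end{proof}

Rows and columns of $p\times p$ block matrices are indexed by $0,\dots,p-1$. For any Hilbert space $K$ we denote by $J_k:K\to K^p=\mathbb C^p\otimes K$ the $k$-th coordinate embedding and put $P_k=J_kJ_k^*$; the same letters serve for every $K$. The $(i,j)$ entry of $Y$ is $Y_{ij}=J_i^*YJ_j$. Two estimates will be used: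
\begin{align}
&\|Y\|\le(p-1)t\quad\text{if } Y_{kk}=0 \text{ and }\|Y_{ij}\|\le t\text{ for all }i,j,k,\label{eq:offdiag}\\
&\|Y\|^2\le\sum_k\|YJ_k\|^2 .\label{eq:columns}
\end{align}
For \eqref{eq:offdiag}, take unit vectors $\xi,\xi'$ and bound $|\langle Y\xi,\xi'\rangle|$ by $t\sum_{i\ne j}\|\xi'_i\|\|\xi_j\|\le \frac t2\sum_{i\ne j}(\|\xi'_i\|^2+\|\xi_j\|^2)=(p-1)t$. For \eqref{eq:columns}, apply the Cauchy--Schwarz inequality to $Y\xi=\sum_kYJ_k\xi_k$.

The link between cb-norms and representations is the following combination of Wittstock's extension theorem with the factorization of completely bounded maps.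

\begin{theorem}[{\cite[Theorems 8.2 and 8.4]{Paulsen}}]\label{thm:factor}
Let $E$ be a subspace of a unital $C^*$-algebra $B$ and $\varphi:E\to B(\mathcal L)$ a nonzero completely bounded map. There are a $*$-representation $\pi:B\to B(\mathcal H)$ and operators $V_1,V_2:\mathcal L\to\mathcal H$ with $\varphi(x)=V_1^*\pi(x)V_2$ for $x\in E$ and $\|V_1\|\|V_2\|=\|\varphi\|_{cb}$.
\end{theorem}

Replacing $\mathcal H$ by $\pi(1)\mathcal H$ and $V_i$ by $\pi(1)V_i$ makes $\pi$ unital and does not increase $\|V_i\|$; replacing then $(V_1,V_2)$ by $(tV_1,t^{-1}V_2)$ equalizes the two norms. So we may assume that $\pi$ is unital and $\|V_1\|^2,\|V_2\|^2\le\|\varphi\|_{cb}$.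

We shall take $B=M_p(A)$ with $A$ unital. A unital representation $\pi$ of $M_p(A)$ on $\mathcal H$ is unitarily equivalent to $\mathrm{id}_{M_p}\otimes\sigma$ on $K^p$ for a unital representation $\sigma$ of $A$ on $K$: with matrix units $e_{ij}$, take $K=\pi(e_{00}\otimes1)\mathcal H$, $\sigma(a)=\pi(e_{00}\otimes a)|_K$, and the unitary $\xi\mapsto(\pi(e_{0k}\otimes1)\xi)_k$, whose inverse is $(\xi_k)_k\mapsto\sum_k\pi(e_{k0}\otimes1)\xi_k$.

\section{The mechanism: contact subspaces and their Gram matrix}\label{sec:mechanism}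

Suppose that $\varphi$ is a unital complete contraction from $\operatorname{span}\{1,T'\}$ onto $\operatorname{span}\{1,T\}$ with $\varphi(T')=T$. Theorem~\ref{thm:factor} gives contractions $V_1,V_2$ with $V_1^*V_2=1$. Then $|V_1-V_2|^2=V_1^*V_1+V_2^*V_2-2\le0$, so $V_1=V_2=V$ is an isometry and $T=V^*\pi(T')V$. We therefore need operators for which the relation ``$T$ is a compression of $T'$'' carries much information.

\subsection*{Two sources of rigidity}
For unitaries, a compression is automatically an intertwiner. We record this with error terms.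

\begin{lemma}\label{lem:unitary}
Let $a,b:H\to K$ be bounded operators, $w$ a unitary on $H$ and $w'$ a unitary on $K$. If $\|a^*a-1\|\le s$, $\|b^*b-1\|\le s$ and $\|a^*w'b-w\|\le t$, then $\|w'b-aw\|^2\le2s+2t$.
\end{lemma}

\begin{proof}
Since $\|w^*a^*w'b-1\|\le t$,
\[
|w'b-aw|^2=b^*b+w^*a^*aw-2\operatorname{Re}(w^*a^*w'b)\le2(1+s)-2(1-t).\qedhere
\]
\end{proof}

By Example~\ref{ex:normal} we cannot take $T$ itself unitary. The unitaries have to be hidden inside a non-normal $T$, and a second principle is needed to reach them. Let $z\in\mathbb T$, $X=\operatorname{Re}(\bar zT)$ and $X'=\operatorname{Re}(\bar zT')$, and suppose $X'\le1$; this says that the numerical range $\{\langle T'\xi,\xi\rangle:\|\xi\|=1\}$ lies on one side of the tangent line to $\mathbb T$ at $z$. If $V$ is an isometry with $V^*T'V=T$, then $V^*X'V=X$, and for $\xi\in\ker(1-X)$,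
\[
\|(1-X')^{1/2}V\xi\|^2=\langle(1-X)\xi,\xi\rangle=0 .
\]
So $V$ maps the \emph{contact subspace} $\ker(1-X)$ into $\ker(1-X')$. With several points $z_k$ we get several contact subspaces, each respected by $V$. An isometry preserves inner products, hence the relative position of these subspaces. If they are not orthogonal, their relative position is a block matrix whose entries we may choose, and we shall choose multiples of unitaries.

\subsection*{The operator attached to a Gram matrix}
Let $z_0,\dots,z_{p-1}\in\mathbb T$ be distinct, and let $G\in M_p(B(K))$ be positive and invertible with $G_{kk}=1$ for all $k$. Put $R=G^{1/2}$ and $W_k=RJ_k:K\to K^p$. Then $W_i^*W_j=G_{ij}$: the $W_k$ are isometries with Gram matrix $G$. We look for $T$ on $K^p$ with $X_kW_k=W_k$ for all $k$, where $X_k=\operatorname{Re}(\bar z_kT)$. The operator $T$ is determined by $\tilde T=RTR$, whose entries are $\tilde T_{ij}=W_i^*TW_j$. For $i\ne j$ the conditions $X_jW_j=W_j$ and $W_i^*X_i=W_i^*$ give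
\[
\bar z_j\tilde T_{ij}+z_j\tilde T_{ji}^*=2G_{ij},\qquad \bar z_i\tilde T_{ij}+z_i\tilde T_{ji}^*=2G_{ij}.
\]
If $z_i=-z_j$, adding the equations forces $G_{ij}=0$: antipodal points have orthogonal contact subspaces and carry nothing. If $z_i\ne\pm z_j$, Cramer's rule gives
\[
\tilde T_{ij}=\frac{2(z_i-z_j)}{\bar z_jz_i-z_j\bar z_i}\,G_{ij}=\frac{2z_iz_j(z_i-z_j)}{z_i^2-z_j^2}\,G_{ij}=\frac{2z_iz_j}{z_i+z_j}\,G_{ij}.
\]
So the off-diagonal entries are forced; on the diagonal we use the same formula. Assume from now on that $z_i+z_j\ne0$ for all $i,j$ (for instance, take points in an open half-circle), and set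
\begin{equation}\label{eq:defT}
z_{ij}=\frac{2z_iz_j}{z_i+z_j},\qquad \tilde T_{ij}=z_{ij}G_{ij},\qquad T=R^{-1}\tilde TR^{-1}.
\end{equation}
Then $z_{ii}=z_i$ and $z_{ij}=z_{ji}$. For $|w|=1$, $w\ne-1$, we have $2\operatorname{Re}\frac1{1+w}=\frac{2+w+\bar w}{|1+w|^2}=1$, and $\bar z_kz_{ik}=2/(1+z_k\bar z_i)$. Hence
\begin{equation}\label{eq:tangent}
\operatorname{Re}(\bar z_kz_{ik})=\operatorname{Re}(\bar z_kz_{ki})=1\qquad\text{for all }i,k:
\end{equation}
for $i\neq j$ the point $z_{ij}$ is the intersection of the tangents to $\mathbb T$ at $z_i$ and $z_j$.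

\begin{lemma}\label{lem:algebra}
With the notation above, for every $k$:
\begin{enumerate}
\item[(a)] $W_k^*W_k=1$ and $W_k^*TW_k=z_k1$;
\item[(b)] $1-X_k=R^{-1}S_kR^{-1}$, where $(S_k)_{ij}=\bigl(1-\operatorname{Re}(\bar z_kz_{ij})\bigr)G_{ij}$; the $k$-th row and column of $S_k$ vanish;
\item[(c)] $X_kW_k=W_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $W_k^*W_k=G_{kk}=1$ and $W_k^*TW_k=\tilde T_{kk}=z_k1$. (b) Since $G_{ji}^*=G_{ij}$ and $z_{ji}=z_{ij}$,
\[
\bigl(\operatorname{Re}(\bar z_k\tilde T)\bigr)_{ij}=\tfrac12\bigl(\bar z_kz_{ij}G_{ij}+\overline{\bar z_kz_{ji}}\,G_{ji}^*\bigr)=\operatorname{Re}(\bar z_kz_{ij})\,G_{ij},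
\]
and $1-X_k=R^{-1}\bigl(G-\operatorname{Re}(\bar z_k\tilde T)\bigr)R^{-1}$. The vanishing is \eqref{eq:tangent}. (c) $(1-X_k)W_k=R^{-1}S_kJ_k=0$.
\end{proof}

\subsection*{The smallest case: one unitary in a triangle}
Two points are not enough. If $p=2$ and $G_{01}=\varepsilon u$ with $u$ unitary, conjugation by $\operatorname{diag}(1,u)$ turns $G$ and $\tilde T$, hence $T$, into the operators with $u=1$. Take three points $z_k=\zeta^k$, $\zeta=e^{2\pi i/3}$. For $\{i,j,l\}=\{0,1,2\}$ we have $z_i+z_j=-z_l$ and $z_iz_j=z_l^{-1}$, so $z_{ij}=-2z_l^{-2}=-2z_l$; these are the vertices of the triangle in Figure~\ref{fig}. Let $0<\varepsilon<\frac12$, let $u$ be a unitary on $H$, and take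
\[
G=\begin{pmatrix}1&\varepsilon&\varepsilon\\ \varepsilon&1&\varepsilon u\\ \varepsilon&\varepsilon u^*&1\end{pmatrix},
\qquad
\tilde T=\begin{pmatrix}1&-2\varepsilon\zeta^2&-2\varepsilon\zeta\\ -2\varepsilon\zeta^2&\zeta&-2\varepsilon u\\ -2\varepsilon\zeta&-2\varepsilon u^*&\zeta^2\end{pmatrix}.
\]
By \eqref{eq:offdiag}, $\|G-1\|\le2\varepsilon<1$, so $G$ is positive and invertible. Let $\{i,j,k\}=\{0,1,2\}$. Since $1-\operatorname{Re}(\bar z_kz_i)=\frac32$ and $1-\operatorname{Re}(\bar z_kz_{ij})=3$, the matrix $S_k$ is zero in row and column $k$, and on the indices $i,j$ it equals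
\[
\begin{pmatrix}\frac32&3G_{ij}\\[2pt] 3G_{ji}&\frac32\end{pmatrix}\ \ge\ \tfrac32-3\varepsilon>0 .
\]
Hence $X_k\le1$, so that the numerical range of $T$ lies in the triangle, and $\ker(1-X_k)=R\ker S_k=W_kH$.

Write $T=T(u)$, let $u'$ be a unitary on $K$, and mark with a prime the objects attached to $u'$. Let $V:H^3\to K^3$ be an isometry with $V^*T'V=T$. It maps $W_kH$ into $W_k'K$, so $VW_k=W_k'v_k$ for an isometry $v_k:H\to K$. Since $V^*V=1$,
\[
G_{ij}=W_i^*V^*VW_j=v_i^*G'_{ij}v_j ,
\]
that is, $v_0^*v_1=1$, $v_0^*v_2=1$ and $v_1^*u'v_2=u$. Lemma~\ref{lem:unitary} with $s=t=0$ gives $v_1=v_0$, $v_2=v_0$ and $u'v_2=v_1u$. So $v=v_0$ is an isometry with $u'v=vu$. Conversely, if $u'v=vu$ for an isometry $v$, then also $u'^*v=vu^*$, so $V=1\otimes v$ intertwines $G$ with $G'$, hence $R$ with $R'$, and $\tilde T$ with $\tilde T'$; thus $VT=T'V$ and $V^*T'V=T$. In short, $T(u)$ is a compression of $T(u')$ exactly when $u$ is unitarily equivalent to a direct summand of $u'$. The two entries equal to $\varepsilon1$ identify the three maps $v_k$, and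 the third entry then carries the unitary.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) circle (1);
\draw[thick] (60:2)--(180:2)--(300:2)--cycle;
\fill (0:1) circle (1.5pt) node[right] {$z_0$};
\fill (120:1) circle (1.5pt) node[above left] {$z_1$};
\fill (240:1) circle (1.5pt) node[below left] {$z_2$};
\node[right] at (60:2) {$z_{01}$};
\node[left] at (180:2) {$z_{12}$};
\node[right] at (300:2) {$z_{02}$};
\begin{scope}[xshift=5.5cm]
\node[circle,draw,inner sep=2pt] (a) at (-1.6,0) {$0$};
\node[circle,draw,inner sep=2pt] (b) at (0,1.4) {$1$};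
\node[circle,draw,inner sep=2pt] (c) at (0,-1.4) {$2$};
\node[circle,draw,inner sep=2pt] (d) at (1.6,0) {$3$};
\draw (a)--node[above left] {$1$} (b);
\draw (a)--node[below left] {$1$} (c);
\draw (a)--node[above] {$1$} (d);
\draw[->] (b)--node[above right] {$u_1$} (d);
\draw[->] (c)--node[below right] {$u_2$} (d);
\end{scope}
\end{tikzpicture}
\caption{Left: for the cube roots of unity $z_0,z_1,z_2$, the tangents to the unit circle at $z_i$ and $z_j$ meet at $z_{ij}=2z_iz_j/(z_i+z_j)$; the numerical range of $T(u)$ lies in the triangle and contains each $z_k$. Right: the nonzero off-diagonal entries of the Gram matrix that encodes two unitaries $u_1,u_2$; an edge from $i$ to $j$ labeled $w$ means $G_{ij}=\varepsilon w$, $G_{ji}=\varepsilon w^*$.}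
\label{fig}
\end{figure}

\section{Encoding $d$ unitaries}\label{sec:construction}

To encode $d$ unitaries we use $d$ triangles $\{0,j,d+1\}$, $1\le j\le d$, with the common edge $\{0,d+1\}$. Fix integers $d\ge1$ and $p\ge d+2$, and distinct $z_0,\dots,z_{p-1}\in\mathbb T$ with $z_i+z_j\ne0$ for all $i,j$. Put
\[
\mu=\max_{i,j}|z_{ij}|,\qquad \gamma=\min_{i\ne k}\bigl(1-\operatorname{Re}(\bar z_kz_i)\bigr),\qquad \tau=2+\mu,\qquad c_0=\frac2{|z_0-z_1|}.
\]
Here $\gamma>0$ because the points are distinct, $\gamma\le2$, and $\mu\ge|z_{00}|=1$. Fix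
\begin{equation}\label{eq:eps}
0<\varepsilon\le\frac{\gamma}{2p(1+\mu)},\qquad\text{so that}\qquad \varepsilon p\le\tfrac12 .
\end{equation}
Let $A\subset B(K)$ be a unital $C^*$-algebra and $u=(u_1,\dots,u_d)$ unitaries in $A$. Define $Q=Q^*\in M_p(A)$ by
\[
Q_{0j}=1\ \ (1\le j\le d+1),\qquad Q_{j,d+1}=u_j\ \ (1\le j\le d),\qquad Q_{ji}=Q_{ij}^*,
\]
all other entries being $0$ (Figure~\ref{fig} shows $d=2$, $p=4$), and let $G=1+\varepsilon Q$. By \eqref{eq:offdiag} and \eqref{eq:eps}, $\|G-1\|\le\varepsilon p\le\frac12$. So $G$ is positive and invertible, and Section~\ref{sec:mechanism} provides $R,W_k,X_k,S_k$ and the operator $T=T(u)\in M_p(A)$ of \eqref{eq:defT}.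

\begin{lemma}\label{lem:estimates}
The following hold for every $A$ and $u$.
\begin{enumerate}
\item[(a)] $\|G\|\le\frac32$, $\|R\|\le\sqrt{3/2}$, $\|R^{-1}\|\le\sqrt2$ and $\|T\|\le\tau$.
\item[(b)] $1-X_k\ge\frac\gamma2\,R^{-1}(1-P_k)R^{-1}\ge0$ for every $k$.
\item[(c)] $1$ and $T$ are linearly independent, and for $x=a1+bT$ we have $|b|\le c_0\|x\|$ and $|a|\le(1+c_0)\|x\|$.
\item[(d)] If $\sigma:A\to A'$ is a unital $*$-homomorphism, then $(\mathrm{id}_{M_p}\otimes\sigma)(T(u))=T(\sigma(u))$.
\end{enumerate}
\end{lemma}

\begin{proof}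
(a) The first three bounds follow from $\frac12\le G\le\frac32$. The diagonal of $\tilde T$ has norm $1$ and its other entries have norm at most $\varepsilon\mu$, so $\|T\|\le2(1+\varepsilon p\mu)\le2+\mu$.

(b) Use Lemma~\ref{lem:algebra}(b). On the range of $1-P_k$, the diagonal entries of $S_k$ are the scalars $1-\operatorname{Re}(\bar z_kz_i)\ge\gamma$, and the off-diagonal entries have norm at most $\varepsilon(1+\mu)$. By \eqref{eq:offdiag} and \eqref{eq:eps}, $S_k\ge(\gamma-p\varepsilon(1+\mu))(1-P_k)\ge\frac\gamma2(1-P_k)$.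

(c) By Lemma~\ref{lem:algebra}(a), $W_k^*xW_k=(a+bz_k)1$, so $|a+bz_k|\le\|x\|$. Subtracting the cases $k=0,1$ gives $|b||z_0-z_1|\le2\|x\|$, and $|a|\le|a+bz_0|+|b|$.

(d) The map $\mathrm{id}\otimes\sigma$ sends $G$ and $\tilde T$ to the matrices built from $\sigma(u)$, and a unital $*$-homomorphism commutes with square roots and inverses.
\end{proof}

The upper bound on $\varepsilon$ is what gives (b), the quantitative form of $X_k\le 1$ and $\ker(1-X_k)=W_kK$. None of the constants depends on $A$ or $u$.

\section{Quantitative rigidity}\label{sec:rigidity}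

We now repeat the triangle argument for a map of cb-norm $1+\eta$. The errors must not depend on the size $N$ of the matrices, because Section~\ref{sec:family} uses infinitely many sizes at once.

\begin{proposition}\label{prop:rigid}
Let $A$ be a unital $C^*$-algebra with unitaries $u'=(u_1',\dots,u_d')$, let $u=(u_1,\dots,u_d)$ be unitaries in $M_N$, and let $0<\eta\le1$. Suppose that the unital linear map $\varphi:\operatorname{span}\{1,T(u')\}\to M_p(M_N)$ with $\varphi(T(u'))=T(u)$ has $\|\varphi\|_{cb}\le1+\eta$. Put
\[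
\delta_1=\Bigl(\frac{4(1+\tau)}\gamma\Bigr)^{1/2}\eta^{1/4},\qquad \delta_2=3\sqrt\eta+9\sqrt p\,\delta_1,\qquad \delta_3=2\Bigl(\frac{\delta_2}\varepsilon\Bigr)^{1/2}.
\]
Then there are a unital representation $\sigma:A\to B(K)$ and an operator $v:\mathbb C^N\to K$ with $\|v^*v-1\|\le\delta_2$ and $\|\sigma(u_j')v-vu_j\|\le3\delta_3$ for $j=1,\dots,d$.
\end{proposition}

\begin{proof}
Let $T,G,R,W_k,X_k$ be the objects attached to $u$.

\emph{Step 1: $\varphi$ is almost a compression.} Apply Theorem~\ref{thm:factor} with $B=M_p(A)$. By the remarks after it, $\varphi(x)=V_1^*\pi(x)V_2$ with $\pi=\mathrm{id}_{M_p}\otimes\sigma$ acting on $K^p$, $\sigma$ unital, and $\|V_i\|^2\le1+\eta\le2$. Let $T',G',R',X_k'$ be the objects attached to $\sigma(u')$; by Lemma~\ref{lem:estimates}(d), $\pi(T(u'))=T'$. The map $\varphi$ is unital, so $V_1^*V_2=1$ and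
\[
|V_1-V_2|^2=V_1^*V_1+V_2^*V_2-2\le2\eta .
\]
Put $V=V_2$. For $x\in\operatorname{span}\{1,T(u')\}$,
\[
\|V^*\pi(x)V-\varphi(x)\|=\|(V_2-V_1)^*\pi(x)V_2\|\le\sqrt{2\eta}\,\|x\|\sqrt2=2\sqrt\eta\,\|x\| .
\]
Taking $x=1$ and $x=T(u')$, and noting $V^*X_k'V-X_k=\operatorname{Re}(\bar z_k(V^*T'V-T))$, we get
\begin{equation}\label{eq:almost}
\|V^*V-1\|\le2\sqrt\eta,\qquad \|V^*X_k'V-X_k\|\le2\tau\sqrt\eta .
\end{equation}

\emph{Step 2: $V$ almost respects the contact subspaces.} In the exact case $VW_k=W_k'v_k$, which reads $R'^{-1}VRJ_k=J_kv_k$: the operator $L=R'^{-1}VR:(\mathbb C^N)^p\to K^p$ is block diagonal. We show that $L$ is almost block diagonal. By Lemma~\ref{lem:algebra}(c), $W_k^*(1-X_k)W_k=0$, so by \eqref{eq:almost}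
\[
\|W_k^*V^*(1-X_k')VW_k\|=\bigl\|W_k^*\bigl[(V^*V-1)-(V^*X_k'V-X_k)\bigr]W_k\bigr\|\le2(1+\tau)\sqrt\eta .
\]
Since $R'^{-1}VW_k=LJ_k$, Lemma~\ref{lem:estimates}(b) for $X_k'$ gives
\[
W_k^*V^*(1-X_k')VW_k\ \ge\ \tfrac\gamma2\,|(1-P_k)LJ_k|^2 ,
\]
whence $\|(1-P_k)LJ_k\|^2\le\frac4\gamma(1+\tau)\sqrt\eta=\delta_1^2$. Let $v_k=J_k^*LJ_k:\mathbb C^N\to K$ and $\Lambda=\sum_kJ_kv_kJ_k^*$, the block diagonal of $L$. Then $(L-\Lambda)J_k=(1-P_k)LJ_k$, so $\|L-\Lambda\|\le\sqrt p\,\delta_1$ by \eqref{eq:columns}. Moreover $\|\Lambda\|=\max_k\|v_k\|\le\|L\|\le\sqrt2\cdot\sqrt2\cdot\sqrt{3/2}\le3$.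

\emph{Step 3: comparing the Gram matrices.} We have $L^*G'L=RV^*VR$, so $\|L^*G'L-G\|=\|R(V^*V-1)R\|\le\frac32\cdot2\sqrt\eta=3\sqrt\eta$. From $\Lambda^*G'\Lambda-L^*G'L=(\Lambda-L)^*G'\Lambda+L^*G'(\Lambda-L)$,
\[
\|\Lambda^*G'\Lambda-L^*G'L\|\le\|G'\|\,\|\Lambda-L\|\,(\|\Lambda\|+\|L\|)\le\tfrac32\cdot\sqrt p\,\delta_1\cdot6=9\sqrt p\,\delta_1 .
\]
Thus $\|\Lambda^*G'\Lambda-G\|\le\delta_2$, and entrywise
\[
\|v_i^*G'_{ij}v_j-G_{ij}\|\le\delta_2\qquad\text{for all }i,j .
\]

\emph{Step 4: reading the edges.} The diagonal entries give $\|v_i^*v_i-1\|\le\delta_2$. If $G_{ij}=\varepsilon w$ and $G'_{ij}=\varepsilon w'$ with $w,w'$ unitary, then $\|v_i^*w'v_j-w\|\le\delta_2/\varepsilon$, and Lemma~\ref{lem:unitary} gives $\|w'v_j-v_iw\|^2\le2\delta_2+2\delta_2/\varepsilon\le4\delta_2/\varepsilon=\delta_3^2$. The entries $(0,j)$ yield $\|v_j-v_0\|\le\delta_3$ for $1\le j\le d+1$, and the entries $(j,d+1)$ yield $\|\sigma(u_j')v_{d+1}-v_ju_j\|\le\delta_3$ for $1\le j\le d$. With $v=v_0$,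
\[
\sigma(u_j')v-vu_j=\sigma(u_j')(v_0-v_{d+1})+\bigl(\sigma(u_j')v_{d+1}-v_ju_j\bigr)+(v_j-v_0)u_j
\]
has norm at most $3\delta_3$.
\end{proof}

\section{Property (T) and the spaces $E_\omega$}\label{sec:family}

We need infinitely many tuples of unitary matrices, no two of which admit an approximate intertwiner, with one tolerance for all pairs. Inequivalent irreducible representations of a group have no exact intertwiner, but this alone gives no uniformity. For $d=1$ and the group $\mathbb Z$, the irreducible representations are points $t_m\in\mathbb T$; infinitely many of them accumulate, and $v=1$ is then an approximate intertwiner with error $|t_m-t_{m'}|$. Property (T) provides the uniformity.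

\begin{theorem}[Kazhdan]\label{thm:kazhdan}
The group $\Gamma=SL_3(\mathbb Z)$ has property \textup{(T)}. Hence, for a finite generating set $g_1,\dots,g_d$, there is $\kappa>0$ such that every unitary representation $\rho$ of $\Gamma$ without nonzero invariant vectors satisfies $\max_j\|\rho(g_j)\xi-\xi\|\ge\kappa\|\xi\|$ for all $\xi$.
\end{theorem}

Since $p\ge d+2$, a small generating set allows a small $p$. The group $\Gamma$ is generated by the six elementary matrices $x_{ij}=1+e_{ij}$, $i\ne j$. Let $g_1=x_{12}$ and let $g_2$ be the permutation matrix of a $3$-cycle, which has determinant $1$. The conjugates of $g_1$ by the powers of $g_2$ are $x_{12},x_{23},x_{31}$, and the commutators $[x_{12},x_{23}]=x_{13}$, $[x_{23},x_{31}]=x_{21}$, $[x_{31},x_{12}]=x_{32}$ give the other three. So $g_1,g_2$ generate $\Gamma$. From now on $d=2$, the elements $g_1,g_2$ and the constant $\kappa$ are fixed, and $p\ge4$, $(z_k)$, $\varepsilon$ are any data as in Section~\ref{sec:construction}.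

\begin{lemma}\label{lem:irreps}
$\Gamma$ has infinitely many pairwise inequivalent irreducible unitary representations with finite image.
\end{lemma}

\begin{proof}
Suppose there are finitely many up to equivalence, and let $\Gamma_0$ be the intersection of their kernels. It has finite index in the infinite group $\Gamma$, so it is infinite. Let $\Gamma(q)$ be the kernel of reduction modulo $q\ge 2$, a normal subgroup of finite index. The regular representation of $\Gamma/\Gamma(q)$, viewed as a representation of $\Gamma$, has kernel $\Gamma(q)$ and is a direct sum of irreducible representations with finite image; so $\Gamma_0\subset\Gamma(q)$. But $\bigcap_q\Gamma(q)=\{1\}$, a contradiction.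
\end{proof}

Such representations are finite-dimensional. Fix a sequence $\pi_m:\Gamma\to U(N_m)$, $m\in\mathbb N$, of pairwise inequivalent ones. For nonempty $\omega\subset\mathbb N$ let $A_\omega$ be the $C^*$-algebra of bounded families $(a_m)_{m\in\omega}$, $a_m\in M_{N_m}$, acting on $\bigoplus_{m\in\omega}\mathbb C^{N_m}$, and put
\[
u_j^\omega=(\pi_m(g_j))_{m\in\omega},\qquad T_\omega=T(u^\omega),\qquad E_\omega=\operatorname{span}\{1,T_\omega\}\subset M_p(A_\omega).
\]
Let $\theta_{\omega\omega'}:E_\omega\to E_{\omega'}$ be the linear map with $1\mapsto1$, $T_\omega\mapsto T_{\omega'}$. If $\omega'\subset\omega$, then $\theta_{\omega\omega'}$ is the restriction of the $*$-homomorphism $M_p(A_\omega)\to M_p(A_{\omega'})$ that drops coordinates, so it is completely contractive. In all other cases its cb-norm is bounded away from $1$.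

\begin{proposition}\label{prop:sep}
There is $\eta_0\in(0,1]$ such that $\|\theta_{\omega\omega'}\|_{cb}>1+\eta_0$ whenever $\omega'\not\subset\omega$. In particular $\max(\|\theta_{\omega\omega'}\|_{cb},\|\theta_{\omega'\omega}\|_{cb})\ge1+\eta_0$ for all $\omega\ne\omega'$.
\end{proposition}

\begin{proof}
The numbers $\delta_2,\delta_3$ of Proposition~\ref{prop:rigid} depend only on $\eta,p,\gamma,\mu,\varepsilon$ and tend to $0$ with $\eta$. Choose $\eta_0\in(0,1]$ such that for $\eta=\eta_0$
\begin{equation}\label{eq:eta0}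
9d\,\delta_3^2<\kappa^2(1-\delta_2).
\end{equation}
Let $m\in\omega'\setminus\omega$, $N=N_m$, $u_j=\pi_m(g_j)$, and suppose $\|\theta_{\omega\omega'}\|_{cb}\le1+\eta_0$. The coordinate map $M_p(A_{\omega'})\to M_p(M_N)$ is a unital $*$-homomorphism sending $T_{\omega'}$ to $T(u)$. Composing it with $\theta_{\omega\omega'}$ gives a map $\varphi$ as in Proposition~\ref{prop:rigid}, with $A=A_\omega$ and $u'=u^\omega$. Let $\sigma$ and $v$ be as provided there.

We have no control over $\sigma$; for infinite $\omega$ it may vanish on every summand $M_{N_{m'}}$ of $A_\omega$. So we express the absence of intertwiners as an inequality inside a $C^*$-algebra, which every representation preserves. For a Hilbert space $K$, identify $K\otimes\mathbb C^N$ with the operators $y:\mathbb C^N\to K$ under the Hilbert--Schmidt norm $\|y\|_2^2=\operatorname{tr}(y^*y)$, by sending $\xi\otimes\xi'$ to the operator $\beta\mapsto(\sum_i\xi'_i\beta_i)\xi$. Then $a\otimes b$ acts as $y\mapsto ayb^t$; if $\bar b$ is the entrywise conjugate of $b\in M_N$, then $a\otimes\bar b$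 acts as $y\mapsto ayb^*$.

The algebra $A_\omega\otimes M_N$ consists of the bounded families of elements of $M_{N_{m'}}\otimes M_N$, $m'\in\omega$. In it put
\[
D=\sum_{j=1}^d|u_j^\omega\otimes\bar u_j-1|^2 .
\]
For $m'\in\omega$ consider the unitary representation $\rho=\pi_{m'}\otimes\bar\pi_m$. An invariant vector is an operator $y$ with $\pi_{m'}(g)y=y\pi_m(g)$ for all $g$, and $y=0$ by Schur's lemma since $m'\ne m$. By Theorem~\ref{thm:kazhdan} the $m'$-coordinate $D_{m'}$ satisfies $\langle D_{m'}\xi,\xi\rangle=\sum_j\|\rho(g_j)\xi-\xi\|^2\ge\kappa^2\|\xi\|^2$. The constant is the same for all $m'$, so $D\ge\kappa^21$ in $A_\omega\otimes M_N$. Apply the unital $*$-homomorphism $\sigma\otimes\mathrm{id}$ and evaluate at the vector $v\in K\otimes\mathbb C^N$: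
\[
\sum_j\|\sigma(u_j^\omega)vu_j^*-v\|_2^2\ \ge\ \kappa^2\|v\|_2^2 .
\]
Since $u_j$ is unitary and $\|y\|_2^2\le N\|y\|^2$, the left side equals $\sum_j\|\sigma(u_j^\omega)v-vu_j\|_2^2\le9d\,\delta_3^2N$. Since $v^*v\ge1-\delta_2$, the right side is at least $\kappa^2(1-\delta_2)N$. The dimension $N$ cancels, and we contradict \eqref{eq:eta0}. Finally, if $\omega\ne\omega'$, then $\omega'\not\subset\omega$ or $\omega\not\subset\omega'$.
\end{proof}

\section{From basis maps to the distance}\label{sec:finite}

Proposition~\ref{prop:sep} concerns one isomorphism between $E_\omega$ and $E_{\omega'}$, whereas $d_{cb}$ is an infimum over all of them. The gap is closed by compactness in a fixed finite-dimensional space: if infinitely many spaces are close to $F$, two of them have their bases sent to almost the same place in $F$, and for these two the basis map itself is nearly as good as the isomorphisms with $F$.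

\begin{lemma}\label{lem:finite}
Let $(F_i)_{i\in I}$ be $n$-dimensional operator spaces with bases $(x_l^i)_{l\le n}$ such that $\|x_l^i\|\le\tau_0$ and the coordinate functionals have norm at most $c$, with $\tau_0,c$ independent of $i,l$. Suppose that the maps $\theta_{ij}:F_i\to F_j$, $x_l^i\mapsto x_l^j$, satisfy $\max(\|\theta_{ij}\|_{cb},\|\theta_{ji}\|_{cb})\ge1+\eta_0$ for all $i\ne j$. Then for every $F\in OS_n$ and $\lambda<1+\eta_0$ the set $I_F=\{i:d_{cb}(F_i,F)<\lambda\}$ is finite.
\end{lemma}

\begin{proof}
For $i\in I_F$ choose, after scaling, an isomorphism $f_i:F_i\to F$ with $\|f_i^{-1}\|_{cb}=1$ and $\|f_i\|_{cb}<\lambda$. The tuples $(f_i(x_l^i))_l$ have entries of norm at most $\lambda\tau_0$, so they lie in a bounded subset of the finite-dimensional space $F^n$. Choose $r>0$ with $\lambda+ncr<1+\eta_0$ and cover that subset by finitely many sets of diameter less than $r$. If $I_F$ is infinite, there are $i\ne j$ in $I_F$ with $\|f_i(x_l^i)-f_j(x_l^j)\|<r$ for all $l$. The maps $f_j\theta_{ij}$ and $f_i$ send $x_l^i$ to $f_j(x_l^j)$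 and $f_i(x_l^i)$, so Lemma~\ref{lem:cb}(b) gives
\[
\|\theta_{ij}\|_{cb}\le\|f_j^{-1}\|_{cb}\,\|f_j\theta_{ij}\|_{cb}\le\|f_i\|_{cb}+ncr<1+\eta_0 .
\]
Exchanging $i$ and $j$ gives the same bound for $\theta_{ji}$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:count}
Let $I$ be uncountable, $(F_i)_{i\in I}$ a family in $OS_n$ and $\lambda>1$, and suppose that $I_j=\{i:d_{cb}(F_i,F_j)<\lambda\}$ is finite for every $j\in I$. Then there is $I'\subset I$ with $|I'|=|I|$ and $d_{cb}(F_i,F_j)\ge\lambda$ for distinct $i,j\in I'$. If a subset $\mathcal Y\subset OS_n$ contains all $F_i$, every dense subset of $\mathcal Y$ has cardinality at least $|I|$.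
\end{lemma}

\begin{proof}
By Zorn's lemma take $I'$ maximal with $d_{cb}(F_i,F_j)\ge\lambda$ for distinct $i,j\in I'$. An index $i\in I'$ lies in $I_i$, and an index $i\notin I'$ lies in $I_j$ for some $j\in I'$ by maximality. So $|I|\le|I'|\cdot\aleph_0$, and $|I'|=|I|$ because $I$ is uncountable. The open balls of radius $\frac12\log\lambda$ around the points $F_j$, $j\in I'$, are pairwise disjoint, and each meets any dense subset of $\mathcal Y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Lemma~\ref{lem:finite} with $n=2$ to the spaces $E_\omega$ with bases $(1,T_\omega)$. The uniform bounds hold with $\tau_0=\tau$ and $c=1+c_0$ by Lemma~\ref{lem:estimates}(a),(c), and the separation is Proposition~\ref{prop:sep}. This gives the finiteness statement. There are $2^{\aleph_0}$ nonempty subsets of $\mathbb N$, so Lemma~\ref{lem:count} with any $1<\lambda<1+\eta_0$ shows that $OS_2$ has no countable dense subset.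
\end{proof}

The argument works for every admissible choice of $p$, $(z_k)$ and $\varepsilon$; the constant $\eta_0$ depends on this choice.

\section{Proof of Theorem~\ref{thm:B}}\label{sec:complements}

\subsection*{Part (1): density character}
Let $n\ge2$ and let $F_\omega=E_\omega\oplus_\infty\ell_\infty^{n-2}$ be the block diagonal direct sum, whose norm at each matrix level is the maximum of the two norms ($F_\omega=E_\omega$ for $n=2$). As a basis take $1,T_\omega\in E_\omega$ and the canonical basis of $\ell_\infty^{n-2}$. The basis vectors have norm at most $\tau$, and the coordinate functionals have norm at most $1+c_0$, because each summand of an element has norm at most that of the element. The basis map $F_\omega\to F_{\omega'}$ restricts to $\theta_{\omega\omega'}$ on $E_\omega$, so its cb-norm is at least $\|\theta_{\omega\omega'}\|_{cb}$. Lemmas~\ref{lem:finite} and~\ref{lem:count} give a uniformly separated set of cardinality $2^{\aleph_0}$ and show that every dense subset of $OS_n$ has cardinality at least $2^{\aleph_0}$.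

For the upper bound, choose a basis in each $E\in OS_n$ and transport the norms of $M_k(E)$ to $M_k(\mathbb C^n)$. If two spaces give the same sequence of norms, the basis map is a complete isometry. Each norm is continuous, hence determined by its values on a fixed countable dense subset of $M_k(\mathbb C^n)$. So $|OS_n|\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. Since $OS_1$ is a point (Section~\ref{sec:intro}), $OS_n$ is separable only for $n=1$.

\subsection*{Part (2): small balls around $E_0$}
For $\varepsilon=0$ formula \eqref{eq:defT} would give the diagonal operator $Z=\operatorname{diag}(z_k)\otimes1$, whatever the unitaries. We show that for small $\varepsilon$ the whole family $(E_\omega)$ is close to $E_0$. Use the given $p$ and $(z_k)$ in Section~\ref{sec:construction}, write $z=(z_k)_k\in\ell_\infty^p$, fix $\omega$ and let $T=T_\omega$. The map $\iota_0:E_0\to M_p(A_\omega)$, $a+bz\mapsto a1+bZ$, is a complete isometry onto its range, since at level $k$ both norms equal $\max_l\|a+z_lb\|$, $a,b\in M_k$.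

Let $\alpha:E_\omega\to E_0$ be the map $a1+bT\mapsto a+bz$. By Lemma~\ref{lem:algebra}(a), $\iota_0\alpha(x)$ is the block diagonal operator with blocks $W_k^*xW_k$. Each compression is completely contractive, hence so are $\iota_0\alpha$ and $\alpha$.

The inverse $\alpha^{-1}:E_0\to M_p(A_\omega)$ differs from $\iota_0$ by the map $a+bz\mapsto b(T-Z)$. As in Lemma~\ref{lem:estimates}(c), $|b|\le c_0\|a+bz\|$, so $\|\alpha^{-1}\|_{cb}\le1+c_0\|T-Z\|$ by Lemma~\ref{lem:cb}(b). Now $\|\tilde T-Z\|\le\varepsilon p\mu$ by \eqref{eq:offdiag}. For $|t-1|\le\frac12$ we have $\sqrt t+t\ge1$, so $|t^{-1/2}-1|=\frac{|t-1|}{\sqrt t+t}\le|t-1|$; since $\|G-1\|\le\varepsilon p\le\frac12$, this gives $\|R^{-1}-1\|\le\varepsilon p$. From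
\[
T-Z=R^{-1}(\tilde T-Z)R^{-1}+(R^{-1}-1)ZR^{-1}+Z(R^{-1}-1)
\]
and $\mu\ge1$ we get $\|T-Z\|\le2\varepsilon p\mu+(\sqrt2+1)\varepsilon p\le5\varepsilon p\mu$. Therefore
\begin{equation}\label{eq:close}
d_{cb}(E_\omega,E_0)\le1+\frac{10\,\varepsilon p\mu}{|z_0-z_1|}\qquad\text{for all }\omega .
\end{equation}
Any $\varepsilon$ satisfying \eqref{eq:eps} is allowed. Given a ball of positive radius around $E_0$, choose $\varepsilon$ so small that by \eqref{eq:close} the ball contains the whole family built with this $\varepsilon$. That family has the finiteness property of Theorem~\ref{thm:A} with its own $\eta_0>0$, so the ball is non-separable by Lemma~\ref{lem:count}.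

\begin{remark}
The constant $\eta_0$ must tend to $0$ with $\varepsilon$: by \eqref{eq:close} and the finiteness property for $F=E_0$, we have $\eta_0\le10\,\varepsilon p\mu/|z_0-z_1|$. In the proof this dependence enters through $\delta_3$, which has $\varepsilon$ in the denominator.
\end{remark}

\subsection*{Part (3): distance to matrix spaces}
Let $\mathcal S_0$ be as in Lemma~\ref{lem:matrix}. If $d_{SK}(E_\omega)<1+\eta_0$, there is $F\in\mathcal S$ with $d_{cb}(E_\omega,F)<1+\eta_0$. Since $d_{cb}(E_\omega,F')\le d_{cb}(E_\omega,F)\,d_{cb}(F,F')$, there are $F'\in\mathcal S_0$ and an integer $q\ge1$ with $d_{cb}(E_\omega,F')<1+\eta_0-\frac1q$. For each of the countably many pairs $(F',q)$ this holds for finitely many $\omega$, by Theorem~\ref{thm:A}. So $d_{SK}(E_\omega)\ge1+\eta_0$ for all but countably many $\omega$, and such an $E_\omega$ is at distance at least $\log(1+\eta_0)$ from $\mathcal S$. Exceptions do occur: for finite $\omega$ the space $E_\omega$ lies in a matrix algebra and $d_{SK}(E_\omega)=1$.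

\subsection*{Part (4): operator systems}
Let $x=a1+bT_\omega+cT_\omega^*$. By Lemma~\ref{lem:algebra}(a), $W_k^*xW_k=(a+bz_k+c\bar z_k)1$, so $\|x\|\ge\nu(a,b,c)$ with $\nu(a,b,c)=\max_k|a+bz_k+c\bar z_k|$. If $\nu(a,b,c)=0$, the polynomial $bt^2+at+c$ vanishes at the three distinct points $z_0,z_1,z_2$, so $a=b=c=0$. Thus $\nu$ is a norm on $\mathbb C^3$, and $\max(|a|,|b|,|c|)\le c_1\nu(a,b,c)$ with $c_1$ depending only on $(z_k)$. Hence $1,T_\omega,T_\omega^*$ are linearly independent, of norm at most $\tau$, with coordinate functionals of norm at most $c_1$. The basis maps restrict to $\theta_{\omega\omega'}$ on $E_\omega$, so Lemma~\ref{lem:finite} applies with $n=3$, and Lemma~\ref{lem:count}, with $\mathcal Y$ the set of these operator systems, shows that $\mathcal Y$ is not separable. This completes the proof of Theorem~\ref{thm:B}.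

\begin{thebibliography}{9}

\bibitem{OSSP}
\emph{Operator Spaces and Similarity Problems},
\texttt{https://ems.press/content/book-chapter-files/27115}.

\bibitem{Paulsen}
Paulsen, \emph{Completely Bounded Maps and Operator Algebras}.

\end{thebibliography}
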